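\title{The orbit map for bounded spherical functions\\ on nilpotent Gelfand pairs}

\begin{abstract}
Let $(K,N)$ be a nilpotent Gelfand pair. The orbit method attaches to each bounded $K$-spherical function $\phi$ on $N$ a $K$-orbit $\mathbf O_\phi$ in the dual $\mathfrak n^*$ of the Lie algebra of $N$, and the map $\phi\mapsto\mathbf O_\phi$ is injective. We prove that this map is a homeomorphism onto its image for every nilpotent Gelfand pair, with $K$ connected or not. The image is closed in $\mathfrak n^*/K$ and stable under multiplication by positive integers, and $\phi$ agrees to second order, with an explicit constant, with the Fourier transform of the invariant probability measure on $\mathbf O_\phi$. The proof writes $\phi$ as the $K$-average of a function $F$ that peaks at the identity, whose powers $F^k$ average to the spherical functions attached to $k\mathbf O_\phi$. These functions $F$ form a normal family, and their limits are rigid.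
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Nilpotent Gelfand pairs and spherical functions}

Let $N$ be a connected and simply connected nilpotent Lie group with Lie algebra $\mathfrak n$, and let $K$ be a compact Lie group, not necessarily connected, acting smoothly on $N$ by automorphisms. We write $\kappa x$ and $\kappa X$ for the action of $\kappa\in K$ on $x\in N$ and on $X\in\mathfrak n$, so that $\kappa\exp X=\exp\kappa X$. Let $L^1_K=L^1_K(N)$ be the convolution algebra of $K$-invariant integrable functions on $N$. The pair $(K,N)$ is a \emph{nilpotent Gelfand pair} if $L^1_K$ is commutative. It is known that $N$ is then at most two-step nilpotent.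

A \emph{bounded $K$-spherical function} is a bounded continuous $K$-invariant function $\phi:N\to\mathbb C$ with $\phi(e)=1$ and
\begin{equation}\label{eq:functional}
\int_K\phi\big(x\,(\kappa y)\big)\,d\kappa=\phi(x)\phi(y)\qquad(x,y\in N),
\end{equation}
where $d\kappa$ is the Haar measure of mass one. Equivalently, $a\mapsto\int_Na(x)\phi(x^{-1})\,dx$ is a character of $L^1_K$. The set $\Delta(K,N)$ of these functions is therefore the Gelfand spectrum of $L^1_K$, the space on which the Fourier transforms of $K$-invariant functions live. It carries the topology of uniform convergence on compact sets, which agrees with the weak-$*$ topology. This paper describes the topological space $\Delta(K,N)$ by means of the linear action of $K$ on $\mathfrak n^*$.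

Let $G=K\ltimes N$, so that $\kappa x\kappa^{-1}$ is the image of $x$ under $\kappa$. The pair $(K,N)$ is a nilpotent Gelfand pair if and only if $\dim\rho^K\le1$ for all $\rho\in\widehat G$. Let $\widehat G_K=\{\rho\in\widehat G:\dim\rho^K=1\}$, with the Fell topology. For $\rho\in\widehat G_K$ with unit $K$-fixed vector $v_\rho$ put $\phi_\rho(x)=\langle\rho(x)v_\rho,v_\rho\rangle$. It is known that $\rho\mapsto\phi_\rho$ is a homeomorphism $\widehat G_K\to\Delta(K,N)$.

\subsection{The orbit attached to a spherical function}\label{sec:orbitmethod}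

Let $\mathfrak k$ and $\mathfrak g=\mathfrak k\ltimes\mathfrak n$ be the Lie algebras of $K$ and $G$. Fix an $\operatorname{Ad}(K)$-invariant inner product on $\mathfrak k$ and a $K$-invariant inner product on $\mathfrak n$; orthogonal complements refer to these. Identify $\mathfrak n^*$ with the annihilator of $\mathfrak k$ in $\mathfrak g^*$ and $\mathfrak k^*$ with the annihilator of $\mathfrak n$. The coadjoint action of $G$ is $\operatorname{Ad}^*(g)\xi=\xi\circ\operatorname{Ad}(g^{-1})$; its restriction to $K$ preserves $\mathfrak n^*$, where $(\kappa\lambda)(X)=\lambda(\kappa^{-1}X)$. The coadjoint action of the group $N$ on $\mathfrak n^*$ is written $\operatorname{Ad}_N^*$. For $\lambda\in\mathfrak n^*$ let $B_\lambda(X,Y)=\lambda([X,Y])$, let $\mathfrak n(\lambda)$ be the radical of $B_\lambda$, and let $A_\lambda$ be the skew operator on $\mathfrak n$ with $\langle A_\lambda X,Y\rangle=B_\lambda(X,Y)$. Its kernel is $\mathfrak n(\lambda)$ and its range is $\mathfrak w_\lambda=\mathfrak n(\lambda)^\perp$. Put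
\[
|A_\lambda|=(-A_\lambda^2)^{1/2},\qquad q_\lambda(X)=\langle|A_\lambda|X,X\rangle,\qquad J_\lambda=A_\lambda|A_\lambda|^{-1}\ \text{ on }\mathfrak w_\lambda .
\]
The operator $J_\lambda$ is an orthogonal complex structure on $\mathfrak w_\lambda$ that commutes with $|A_\lambda|$.

The orbit method of Pukanszky and Lipsman assigns to each $\rho\in\widehat G$ a coadjoint orbit $\mathcal O(\rho)\subset\mathfrak g^*$, in five steps.
\begin{enumerate}
\item[(a)] For $\ell\in\mathfrak n^*$ let $\pi_\ell\in\widehat N$ be the Kirillov representation attached to $\operatorname{Ad}_N^*(N)\ell$, normalized so that $\pi_\ell(\exp Z)=e^{i\ell(Z)}$ for central $Z$, and let $K_{\pi_\ell}=\{\kappa\in K:\pi_\ell\circ\kappa^{-1}\cong\pi_\ell\}$. The point $\ell$ may be chosen in its $N$-orbit so that its stabilizer $K_\ell$ in $K$ equals $K_{\pi_\ell}$. We call such $\ell$ \emph{admissible}; only admissible $\ell$ are used.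
\item[(b)] Let $\mathfrak w=\mathfrak w_\ell$ and $J=J_\ell$; the complex structure $J$ is $K_\ell$-invariant. For exactly one sign $\epsilon=\pm1$ the operators $d\pi_\ell(X)+i\epsilon\,d\pi_\ell(JX)$, $X\in\mathfrak w$, have a nonzero common kernel on smooth vectors, and this kernel is a line $\mathbb Cv_0$. (If $\mathfrak w=0$, then $\pi_\ell$ is one-dimensional and the sign plays no role.) Let $\tilde\pi_\ell$ be the unique representation of $K_\ell\ltimes N$ that extends $\pi_\ell$ and satisfies $\pi_\ell(\kappa x)=\tilde\pi_\ell(\kappa)\pi_\ell(x)\tilde\pi_\ell(\kappa)^{-1}$ and $\tilde\pi_\ell(\kappa)v_0=v_0$ for $\kappa\in K_\ell$.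
\item[(c)] Every $\rho\in\widehat G$ is equivalent to $\rho_{\ell,\tau}:=\operatorname{Ind}_{K_\ell\ltimes N}^G(\tau\otimes\tilde\pi_\ell)$ for some admissible $\ell$ and some $\tau\in\widehat{K_\ell}$.
\item[(d)] Let $K_\ell^0$ be the identity component of $K_\ell$. Fix a maximal torus $T\subset K_\ell^0$ and a positive system $\Sigma^+$ of roots, and let $\mu$ be the highest weight of an irreducible constituent of $\tau|_{K_\ell^0}$. Extend $-i\,d\mu\in\mathfrak t^*$ by zero on $\mathfrak t^\perp\cap\mathfrak k_\ell$, and let $\mathcal O_\tau=\operatorname{Ad}^*(K_\ell)(-i\,d\mu)\subset\mathfrak k_\ell^*$. This orbit does not depend on the constituent.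
\item[(e)] Choose $\nu\in\mathfrak k^*$ with $\nu|_{\mathfrak k_\ell}\in\mathcal O_\tau$ and $\nu=0$ on $\mathfrak k_\ell^\perp$, and put $\mathcal O(\rho)=\operatorname{Ad}^*(G)(\nu+\ell)$.
\end{enumerate}
The condition $\rho^K\ne0$ has a classical counterpart: the orbit $\mathcal O(\rho)$ contains points that vanish on $\mathfrak k$. It is known that for each $\rho\in\widehat G_K$ the set $\mathcal O(\rho)\cap\mathfrak n^*$ is a single nonempty $K$-orbit, and that the map $\rho\mapsto\mathcal O(\rho)\cap\mathfrak n^*$ from $\widehat G_K$ to $\mathfrak n^*/K$ is injective. We use these two facts, and the other known facts quoted above, without proof.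

For $\phi\in\Delta(K,N)$ let $\rho^\phi\in\widehat G_K$ be the representation with $\phi_{\rho^\phi}=\phi$, and put $\mathbf O_\phi=\mathcal O(\rho^\phi)\cap\mathfrak n^*$. Give $\mathcal A(K,N)=\{\mathbf O_\phi:\phi\in\Delta(K,N)\}$ the subspace topology from the quotient $\mathfrak n^*/K$. We obtain a bijection
\[
\Psi:\Delta(K,N)\to\mathcal A(K,N),\qquad\Psi(\phi)=\mathbf O_\phi .
\]
The problem, posed in \cite{SBSF1}, is to decide the following statement.

\medskip
\noindent\textbf{Conjecture (O).} \emph{For every nilpotent Gelfand pair $(K,N)$ the bijection $\Psi$ is a homeomorphism.}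

\subsection{Results}

The conjecture is true, whether or not $K$ is connected.

\begin{theorem}\label{thm:main}
For every nilpotent Gelfand pair $(K,N)$ the bijection $\Psi:\Delta(K,N)\to\mathcal A(K,N)$ is a homeomorphism.
\end{theorem}

For $\lambda\in\mathfrak n^*$ let
\[
\omega_\lambda(X)=\int_Ke^{i\lambda(\kappa X)}\,d\kappa\qquad(X\in\mathfrak n).
\]
This is the Fourier transform of the $K$-invariant probability measure on the orbit $K\lambda$. A finite measure is determined by its Fourier transform, and the support of this measure is $K\lambda$. Hence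
\begin{equation}\label{eq:omega}
\omega_\lambda=\omega_{\lambda'}\quad\Longleftrightarrow\quad K\lambda=K\lambda'.
\end{equation}

\begin{theorem}\label{thm:strong}
Let $(K,N)$ be a nilpotent Gelfand pair.
\begin{enumerate}
\item[(1)] The set $\mathcal A(K,N)$ is closed in $\mathfrak n^*/K$, and $\Psi$, viewed as a map into $\mathfrak n^*/K$, is a proper closed embedding. If $p_1,\dots,p_r$ generate the algebra $\mathbb R[\mathfrak n^*]^K$ of invariant polynomials, then $\phi\mapsto(p_j(\mathbf O_\phi))_j$ is a homeomorphism of $\Delta(K,N)$ onto a closed subset of $\mathbb R^r$.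
\item[(2)] For every integer $k\ge1$ we have $k\cdot\mathcal A(K,N)\subset\mathcal A(K,N)$, and $\Theta_k:=\Psi^{-1}\circ k\circ\Psi$ is a continuous self-map of $\Delta(K,N)$.
\item[(3)] For $\phi\in\Delta(K,N)$, $\lambda\in\mathbf O_\phi$ and $X\in\mathfrak n$,
\[
\big|\phi(\exp X)-\omega_\lambda(X)\big|\le2\int_K\langle|A_\lambda|\kappa X,\kappa X\rangle\,d\kappa\le2\|A_\lambda\|\,|X|^2 .
\]
Consequently $\big|(\Theta_k\phi)(\exp\tfrac Xk)-\omega_\lambda(X)\big|\le\tfrac2k\|A_\lambda\|\,|X|^2$.
\end{enumerate}
\end{theorem}

\subsection{The abelian case, and what changes in general}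

Suppose that $N$ is abelian. Then $(K,N)$ is a Gelfand pair for every $K$, all spaces $\mathfrak w_\ell$ are zero, $\pi_\ell(\exp X)=e^{i\ell(X)}$, and $\tilde\pi_\ell$ is trivial on $K_\ell$. The representation $\rho_{\ell,\tau}$ has a $K$-fixed vector only for trivial $\tau$, and its spherical function is $\omega_\ell\circ\log$ (see Proposition~\ref{prop:spherical}). Here $\nu=0$, and the orbit is $K\ell$, because $N$ does not change the restriction to $\mathfrak n$ of a point of $\mathfrak g^*$. So $\mathcal A(K,N)=\mathfrak n^*/K$ and $\Psi^{-1}(K\lambda)=\omega_\lambda\circ\log$. This map is continuous. Conversely, if $\omega_{\lambda_n}\to\omega_\lambda$, then by L\'evy's continuity theorem the orbital measures form a tight family; the $n$-th one lives on the sphere of radius $|\lambda_n|$, so $(\lambda_n)$ is bounded; and every limit point $\lambda'$ has $\omega_{\lambda'}=\omega_\lambda$, so $K\lambda'=K\lambda$ by \eqref{eq:omega}. Thus the conjecture holds for abelian $N$, and one may expect that in general $\phi$ is a deformation of $\omega_\lambda$,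 $\lambda\in\mathbf O_\phi$, governed by the noncommutativity $A_\lambda$. Theorem~\ref{thm:strong}(3) makes this precise.

For nonabelian $N$ a spherical function is described by a pair $(\ell,\tau)$ in which $\tau$ is a representation of a group $K_\ell$ that depends on $\ell$. Along a convergent sequence of spherical functions the groups $K_{\ell_n}$ and the dimensions of the spaces $\mathfrak w_{\ell_n}$ can jump in the limit, and the weights of $\tau_n$ can tend to infinity, so the parameters themselves have no limit. The first estimate in Theorem~\ref{thm:strong}(3) is uniform, but it cannot recover the orbit from $\phi$: it controls only the first-order term of $\omega_\lambda$ at the origin, and this term sees only the $K$-average of $\lambda$. The second estimate does recover the orbit, by \eqref{eq:omega}, but from the whole sequence $(\Theta_k\phi)_{k\ge1}$. One therefore needs an object that carries all the functions $\Theta_k\phi$ at once and that behaves well in limits.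

\subsection{The method}

To $\phi$ we attach a point $\lambda\in\mathbf O_\phi$ and a \emph{peak function} $F$ on $N$: a matrix coefficient of $\pi_\ell$ with $|F|\le1=F(e)$, with $F(\exp X)=e^{i\lambda(X)}(1+O(|X|^2))$, and with $K$-average $\phi$. In the Fock model of $\pi_\ell$ (Sections~\ref{sec:aligned}--\ref{sec:spherical}) the function $F$ comes from an extremal weight vector, recentered at the point where its coherent-state (Husimi) function is largest. Section~\ref{sec:heisenberg} carries this out by hand for the three-dimensional Heisenberg group. The general proof rests on four facts: the maximum is attained on the orbit $\mathbf O_\phi$ (Section~\ref{sec:peak}); peak functions with bounded $\lambda$ form a normal family (Section~\ref{sec:normal}); the power $F^k$ is a peak function for $\Theta_k\phi$ (Section~\ref{sec:powers}); and a limit of peak functions, all of whose powers are joint eigenfunctions of $L^1_K$, still determines the correct orbit (Section~\ref{sec:compact}). The theorems follow in Section~\ref{sec:proofs}.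

\medskip
\noindent\textbf{Conventions.} From now on $(K,N)$ is a nilpotent Gelfand pair, so $N$ is two-step or abelian. Complex inner products are linear in the first slot. For $Z\in\mathfrak k$ and $X\in\mathfrak n$ we write $Z\cdot X=[Z,X]$; this is the derived action. Haar measure on $N$ is Lebesgue measure on $\mathfrak n$ transported by $\exp$; it is $K$-invariant. The space $\Delta(K,N)$ is metrizable, because $N$ is exhausted by countably many compact balls, and $\mathfrak n^*/K$ is metrizable by the distance between orbits. So sequences suffice for all topological questions.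

\section{Aligned points}\label{sec:aligned}

Since $[\mathfrak n,[\mathfrak n,\mathfrak n]]=0$, we have $\exp X\exp Y=\exp(X+Y+\frac12[X,Y])$, and for $X,Y\in\mathfrak n$, $Z\in\mathfrak k$,
\[
\operatorname{Ad}(\exp(-X))Y=Y-[X,Y],\qquad\operatorname{Ad}(\exp(-X))Z=Z+Z\cdot X-\tfrac12[X,Z\cdot X].
\]
Hence, if $\xi\in\mathfrak g^*$ restricts to $\ell$ on $\mathfrak n$, then
\begin{align}
\big(\operatorname{Ad}^*(\exp X)\xi\big)(Y)&=\ell(Y)-B_\ell(X,Y),\label{eq:coadn}\\
\big(\operatorname{Ad}^*(\exp X)\xi\big)(Z)&=\xi(Z)+\ell(Z\cdot X)-\tfrac12B_\ell(X,Z\cdot X).\label{eq:coadk}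
\end{align}
The right side of \eqref{eq:coadn} is also $(\operatorname{Ad}_N^*(\exp X)\ell)(Y)$.

We recall Kirillov's construction. Let $\mathfrak p\subset\mathfrak n$ be a maximal isotropic subspace for $B_\ell$. It contains $\mathfrak n(\ell)$, which contains $[\mathfrak n,\mathfrak n]$, so $\mathfrak p$ is a subalgebra, and $\pi_\ell$ is induced from the character $\exp Y\mapsto e^{i\ell(Y)}$ of $\exp\mathfrak p$. The representation $\pi_\ell$ is irreducible, $\pi_\ell\cong\pi_{\ell'}$ if and only if $\ell$ and $\ell'$ lie in the same $N$-orbit, and $\pi_\ell\circ\kappa^{-1}\cong\pi_{\kappa\ell}$. Thus $K_{\pi_\ell}$ is the stabilizer in $K$ of the set $\operatorname{Ad}_N^*(N)\ell$.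

Step (a) leaves a choice of base point in the $N$-orbit. The inner product singles one out. Call $\ell\in\mathfrak n^*$ \emph{aligned} if $\ell$ vanishes on $\mathfrak w_\ell$.

\begin{lemma}\label{lem:aligned}
Let $\ell\in\mathfrak n^*$. The orbit $\operatorname{Ad}_N^*(N)\ell$ consists of the forms that agree with $\ell$ on $\mathfrak n(\ell)$, and each of them is $\operatorname{Ad}_N^*(\exp X)\ell$ for a unique $X\in\mathfrak w_\ell$. The objects $B_\ell,\mathfrak n(\ell),\mathfrak w_\ell,A_\ell,J_\ell,q_\ell$ depend only on the orbit. The orbit contains exactly one aligned point, and this point is admissible.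
\end{lemma}

\begin{proof}
The form $B_\ell$ is nondegenerate on $\mathfrak w_\ell$, so $X\mapsto B_\ell(X,\cdot)$ is a bijection from $\mathfrak w_\ell$ onto the annihilator of $\mathfrak n(\ell)$. With \eqref{eq:coadn} this gives the first assertion. All points of the orbit agree on $[\mathfrak n,\mathfrak n]\subset\mathfrak n(\ell)$, which gives the second. Since $\mathfrak n=\mathfrak n(\ell)\oplus\mathfrak w_\ell$, exactly one point of the orbit vanishes on $\mathfrak w_\ell$. Let $\ell$ be this point and let $\kappa\in K_{\pi_\ell}$. Then $\kappa\ell$ lies in the orbit, so $\mathfrak w_\ell=\mathfrak w_{\kappa\ell}=\kappa\mathfrak w_\ell$. As $\kappa\ell$ vanishes on $\kappa\mathfrak w_\ell$, it is aligned, and $\kappa\ell=\ell$. So $K_{\pi_\ell}\subset K_\ell$, and the reverse inclusion holds for every $\ell$.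
\end{proof}

Step (e) normalizes $\nu$ to vanish on $\mathfrak k_\ell^\perp$. The points of $\mathfrak g^*$ that we shall meet are not normalized in this way, and the next lemma shows that it does not matter.

\begin{lemma}\label{lem:orbit}
Let $\ell$ be admissible. If $\xi,\xi'\in\mathfrak g^*$ both restrict to $\ell$ on $\mathfrak n$ and agree on $\mathfrak k_\ell$, then $\xi'\in\operatorname{Ad}^*(N)\xi$.
\end{lemma}

\begin{proof}
For $Y\in\mathfrak n(\ell)$, formulas \eqref{eq:coadn} and \eqref{eq:coadk} show that $\operatorname{Ad}^*(\exp Y)\xi$ equals $\ell$ on $\mathfrak n$ and $Z\mapsto\xi(Z)+\ell(Z\cdot Y)$ on $\mathfrak k$. So it suffices to show that the forms $Z\mapsto\ell(Z\cdot Y)$, $Y\in\mathfrak n(\ell)$, fill the annihilator of $\mathfrak k_\ell$ in $\mathfrak k^*$. They form a linear subspace, so by duality we must show that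
\[
\mathfrak k_\ell=\{Z\in\mathfrak k:\ \ell(Z\cdot Y)=0\text{ for all }Y\in\mathfrak n(\ell)\}.
\]
If $Z\in\mathfrak k_\ell$, then $\ell(Z\cdot X)=0$ for all $X\in\mathfrak n$. Conversely, let $Z$ belong to the right side. The subspace $[\mathfrak n,\mathfrak n]\subset\mathfrak n(\ell)$ is stable under $Z$, so $\ell(Z^j\cdot Y)=0$ for $Y\in[\mathfrak n,\mathfrak n]$ and $j\ge1$; hence $\exp tZ$ fixes $\ell|_{[\mathfrak n,\mathfrak n]}$. Therefore $\exp tZ$ preserves $B_\ell$ and $\mathfrak n(\ell)$, so $\mathfrak n(\ell)$ is stable under $Z$, and $\ell(Z^j\cdot Y)=0$ for $Y\in\mathfrak n(\ell)$ and $j\ge1$. Thus $\exp tZ$ fixes $\ell|_{\mathfrak n(\ell)}$. By Lemma~\ref{lem:aligned} it preserves the $N$-orbit of $\ell$, so $\exp tZ\in K_{\pi_\ell}=K_\ell$ for all $t$, and $Z\in\mathfrak k_\ell$.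
\end{proof}

The orbit $\mathcal O(\rho)$ does not depend on the admissible point chosen in an $N$-orbit. Indeed, let $\ell$ and $\ell'=\operatorname{Ad}_N^*(\exp X)\ell$, $X\in\mathfrak w_\ell$, both be admissible. Then $K_\ell=K_{\ell'}$ fixes $\ell-\ell'=B_\ell(X,\cdot)$ and preserves $B_\ell$ and $\mathfrak w_\ell$, so it fixes $X$. By \eqref{eq:coadn} and \eqref{eq:coadk}, $\operatorname{Ad}^*(\exp X)(\nu+\ell)$ restricts to $\ell'$ on $\mathfrak n$ and to $\nu$ on $\mathfrak k_\ell$, and Lemma~\ref{lem:orbit} puts it in the $N$-orbit of $\nu+\ell'$. The extension $\tilde\pi_\ell$ is built from $\pi_\ell$ and $J_\ell$, so it is also unchanged. \emph{From now on the letter $\ell$ denotes an aligned point.}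

\section{The Fock model}\label{sec:fock}

Fix an aligned point $\ell$. Write $M=K_\ell$, let $\pi=\pi_\ell$ act on $H$, and drop the subscript $\ell$ from $\tilde\pi,B,A,J,q,\mathfrak w$. We realize $H$ as a space of holomorphic functions on $(\mathfrak w,J)$. The signs matter, because they decide whether $\tau$ or its dual appears, so we derive the model from step (b). For $X,X'\in\mathfrak w$, the relations $A=J|A|$ and $J^{T}=-J$ give
\begin{equation}\label{eq:signs}
B(X,JX')=\langle|A|X,X'\rangle,\qquad\langle|A|X,JX'\rangle=-B(X,X')=B(X',X).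
\end{equation}
Put
\begin{equation}\label{eq:h}
h(X,X')=\langle|A|X,X'\rangle+i\langle|A|X,JX'\rangle=\langle|A|X,X'\rangle+iB(X',X).
\end{equation}
Then $h(JX,X')=ih(X,X')$, $h(X',X)=\overline{h(X,X')}$ and $h(X,X)=q(X)$, so $h$ is a Hermitian inner product on $(\mathfrak w,J)$. The group $M$ preserves $\mathfrak w$, $\mathfrak n(\ell)$, $A$, $J$, $q$ and $h$.

\subsection{The radical acts by scalars}
Realize $\pi$ on functions $s$ on $N$ with $s(x\exp Y)=e^{-i\ell(Y)}s(x)$ for $Y\in\mathfrak p$, by $(\pi(y)s)(x)=s(y^{-1}x)$. Let $Y\in\mathfrak n(\ell)$ and $x=\exp X$. Then $\operatorname{Ad}(x^{-1})Y=Y-[X,Y]$ lies in $\mathfrak p$ and $\ell$ takes the value $\ell(Y)$ on it, so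
\[
(\pi(\exp Y)s)(x)=s\big(x\exp(-\operatorname{Ad}(x^{-1})Y)\big)=e^{i\ell(Y)}s(x).
\]
Thus $\pi(\exp Y)=e^{i\ell(Y)}$ for $Y\in\mathfrak n(\ell)$. In particular $[d\pi(X),d\pi(X')]=iB(X,X')$. Since $\exp(X+Y)=\exp X\exp Y\exp(-\frac12[X,Y])$ and $\ell([X,Y])=0$,
\begin{equation}\label{eq:radical}
\pi(\exp(X+Y))=e^{i\ell(Y)}\pi(\exp X)\qquad(X\in\mathfrak w,\ Y\in\mathfrak n(\ell)).
\end{equation}

\subsection{The sign $\epsilon$}
Let $c(X)=d\pi(X)+i\epsilon\,d\pi(JX)$. On smooth vectors $d\pi(X)$ is skew, so $c(X)^*=-d\pi(X)+i\epsilon\,d\pi(JX)$ and, by \eqref{eq:signs},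
\[
[c(X),c(X)^*]=2i\epsilon\,[d\pi(X),d\pi(JX)]=2i\epsilon\cdot iB(X,JX)=-2\epsilon\,q(X).
\]
If $c(X)v_0=0$, then $0\le\|c(X)^*v_0\|^2=\langle[c(X),c(X)^*]v_0,v_0\rangle=-2\epsilon\,q(X)\|v_0\|^2$. So $\epsilon=-1$ when $\mathfrak w\ne0$, and $d\pi(U)v_0=i\,d\pi(JU)v_0$ for $U\in\mathfrak w$. We take $\|v_0\|=1$.

\subsection{Coherent states}
For $X\in\mathfrak w$ let $v(X)=\pi(\exp X)v_0$ and $E(X)=e^{q(X)/4}v(X)$. These are smooth $H$-valued functions. Let $\partial_U$ be the derivative in the direction $U\in\mathfrak w$. From $\exp(X+tU)=\exp X\exp tU\exp(-\frac t2[X,U])$ we get $\partial_Uv(X)=\pi(\exp X)d\pi(U)v_0-\frac i2B(X,U)v(X)$. In the combination $\partial_U-i\partial_{JU}$ the first terms cancel, and \eqref{eq:signs} gives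
\begin{align*}
(\partial_U-i\partial_{JU})\,v(X)&=\big(-\tfrac i2B(X,U)-\tfrac12\langle|A|X,U\rangle\big)v(X),\\
(\partial_U-i\partial_{JU})\,\tfrac14q(X)&=\tfrac12\langle|A|X,U\rangle+\tfrac i2B(X,U).
\end{align*}
Hence $(\partial_U-i\partial_{JU})E=0$: the function $E$ is antiholomorphic on $(\mathfrak w,J)$, and for $\psi\in H$ the function
\[
f_\psi(X)=\langle\psi,E(X)\rangle
\]
is holomorphic. By \eqref{eq:radical} the vectors $E(X)$ span the same subspace as $\pi(N)v_0$, which is dense because $\pi$ is irreducible. So $\psi\mapsto f_\psi$ is injective. A function of $(X,X')$ that is holomorphic in $X$ and antiholomorphic in $X'$ is determined by its restriction to the diagonal, since the Taylor coefficients of the restriction in $z$ and $\bar z$ are those of the function. Both $\langle E(X'),E(X)\rangle$ and $e^{h(X,X')/2}$ are of this kind and equal $e^{q(X)/2}$ on the diagonal. Therefore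
\begin{equation}\label{eq:kernel}
\langle E(X'),E(X)\rangle=e^{h(X,X')/2}.
\end{equation}

Let $\mathcal P_m=\mathcal P_m(\mathfrak w)$ be the space of holomorphic homogeneous polynomials of degree $m$ on $(\mathfrak w,J)$, and $\mathcal P(\mathfrak w)=\bigoplus_m\mathcal P_m$. The group $M$ acts on functions on $\mathfrak w$ by $(\kappa f)(X)=f(\kappa^{-1}X)$; this action preserves each $\mathcal P_m$ and respects products.

\begin{lemma}\label{lem:fock}
Identify $\psi\in H$ with $f_\psi$. Then $\mathcal P_m\subset H$ for all $m$, the spaces $\mathcal P_m$ are mutually orthogonal with dense sum, and $\tilde\pi(\kappa)f=\kappa f$ for $\kappa\in M$.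
\end{lemma}

\begin{proof}
Complex scalars act on $\mathfrak w$ through $J$. By \eqref{eq:kernel} the map $E(X)\mapsto E(e^{i\theta}X)$ preserves inner products, so it extends to a unitary operator $U_\theta$ on $H$. The operators $U_\theta$ form a representation of the circle, strongly continuous because it is so on the total set $\{E(X)\}$. We have $f_{U_\theta\psi}(X)=\langle\psi,E(e^{-i\theta}X)\rangle=f_\psi(e^{-i\theta}X)$. Let $\Pi_m=\frac1{2\pi}\int_0^{2\pi}e^{im\theta}U_\theta\,d\theta$, $m\in\mathbb Z$, be the isotypic projections; their ranges are mutually orthogonal with dense sum. The function $f_{\Pi_m\psi}(X)=\frac1{2\pi}\int e^{im\theta}f_\psi(e^{-i\theta}X)\,d\theta$ is the homogeneous component of degree $m$ of $f_\psi$. So $\Pi_m=0$ for $m<0$ and $\Pi_mH\subset\mathcal P_m$ for $m\ge0$. By \eqref{eq:kernel}, $\Pi_mE(X')=h(\cdot,X')^m/(2^mm!)$. Every linear form is some $h(\cdot,X')$, and $m$-th powers of linear forms span $\mathcal P_m$ by polarization. Hence $\Pi_mH=\mathcal P_m$. Finally, (b) gives $\tilde\pi(\kappa)E(X)=e^{q(X)/4}\pi(\exp\kappa X)\tilde\pi(\kappa)v_0=E(\kappa X)$,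 so $f_{\tilde\pi(\kappa)\psi}(X)=\langle\psi,E(\kappa^{-1}X)\rangle$.
\end{proof}

\subsection{From entire functions to functions on $N$}
For \emph{any} entire function $f$ on $(\mathfrak w,J)$ define a function $\mathcal F^\ell_f$ on $N$ by
\begin{equation}\label{eq:calF}
\mathcal F^\ell_f(\exp(X+Y))=e^{i\ell(Y)}e^{-q(X)/4}\,\overline{f(X)}\qquad(X\in\mathfrak w,\ Y\in\mathfrak n(\ell)).
\end{equation}
If $f=f_\psi\in H$, then \eqref{eq:radical} shows that $\mathcal F^\ell_f(x)=\langle\pi(x)v_0,\psi\rangle$. We allow general $f$ because limits will leave $H$. Write $X_{\mathfrak w}$ for the $\mathfrak w$-component of $X\in\mathfrak n$; note that $q(X)=q(X_{\mathfrak w})$.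

\begin{lemma}[Translation formula]\label{lem:translation}
Let $X_0\in\mathfrak w$ and $\lambda=\operatorname{Ad}_N^*(\exp X_0)\ell$. For $f$ entire on $(\mathfrak w,J)$ put
\[
\Gamma(U)=e^{-h(U,X_0)/2-q(X_0)/4}f(X_0+U)\qquad(U\in\mathfrak w).
\]
Then $f\mapsto\Gamma$ is a bijection of the space of entire functions on $(\mathfrak w,J)$,
\begin{equation}\label{eq:translation}
\mathcal F^\ell_f(\exp X\exp X_0)=e^{i\lambda(X)}e^{-q(X)/4}\,\overline{\Gamma(X_{\mathfrak w})}\qquad(X\in\mathfrak n),
\end{equation}
and $\sup|f|e^{-q/4}=\sup|\mathcal F^\ell_f|=\sup|\Gamma|e^{-q/4}$.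
\end{lemma}

\begin{proof}
The map $f\mapsto\Gamma$ is a translation followed by multiplication by a zero-free entire function. Let $U=X_{\mathfrak w}$. The element $X+X_0+\frac12[X,X_0]$ has $\mathfrak w$-component $U+X_0$. As $\ell$ vanishes on $\mathfrak w$, its value on the other component is $\ell(X)-\frac12B(X_0,U)$, which is $\lambda(X)+\frac12B(X_0,U)$ by \eqref{eq:coadn}. Also $\frac14q(U+X_0)=\frac14q(U)+\frac12\langle|A|U,X_0\rangle+\frac14q(X_0)$. So the left side of \eqref{eq:translation} is
\[
e^{i\lambda(X)}e^{-q(U)/4}\;e^{\frac i2B(X_0,U)-\frac12\langle|A|U,X_0\rangle}\;e^{-q(X_0)/4}\;\overline{f(X_0+U)},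
\]
and the exponent of the third factor is $-\frac12\overline{h(U,X_0)}$ by \eqref{eq:h}. The suprema are read off from \eqref{eq:calF} and \eqref{eq:translation}.
\end{proof}

\subsection{Multiples of $\ell$}
For an integer $k\ge1$ the point $k\ell$ is aligned, with the same $\mathfrak n(\ell),\mathfrak w,J,M$ and with $A,B,q,h$ multiplied by $k$. So the space of $\pi_{k\ell}$ is a completion of the \emph{same} $M$-module $\mathcal P(\mathfrak w)$, and \eqref{eq:calF} gives
\begin{equation}\label{eq:multiples}
\mathcal F^{k\ell}_{f^k}=(\mathcal F^\ell_f)^k .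
\end{equation}

\section{Spherical functions in the Fock model}\label{sec:spherical}

We recall Mackey's theorem in the form needed. Let $N$ be a closed normal type I subgroup of a second countable locally compact group $G$, such that the $G$-orbits in the standard Borel space $\widehat N$ are countably separated. Let $\pi\in\widehat N$ have stabilizer $G_\pi$ and extend to a representation $\tilde\pi$ of $G_\pi$. Then $\operatorname{Ind}_{G_\pi}^G(\tau\otimes\tilde\pi)$ is irreducible for every $\tau\in\widehat{G_\pi/N}$, and inequivalent $\tau$ give inequivalent representations. In our setting $N$ is type I, $G$ acts on $\widehat N$ through the compact group $K$, so the orbits are countably separated, and $G_{\pi_\ell}=M\ltimes N$. So all $\rho_{\ell,\tau}$, $\tau\in\widehat M$, are irreducible, and for fixed $\ell$ they are pairwise inequivalent.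

For $a\in L^1(N)$ and $F$ bounded and continuous on $N$ put
\[
(L_aF)(x)=\int_Na(y)F(yx)\,dy .
\]
The operator $L_a$ commutes with right translations.

\begin{proposition}\label{prop:spherical}
Let $\ell$ be aligned, $M=K_\ell$, $\mathfrak w=\mathfrak w_\ell$.
\begin{enumerate}
\item[(i)] The $M$-module $\mathcal P(\mathfrak w)$ is multiplicity-free. Each irreducible submodule $\alpha$ lies in a single $\mathcal P_m$ and is the whole isotypic component of its type in $H$.
\item[(ii)] $\rho_{\ell,\tau}\in\widehat G_K$ if and only if $\tau^*$ is equivalent to an irreducible submodule $\alpha$ of $\mathcal P(\mathfrak w)$. Its spherical function is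
\[
\phi_{\ell,\alpha}(x)=\int_K\frac1{\dim\alpha}\sum_j\langle\pi_\ell(\kappa x)e_j,e_j\rangle\,d\kappa ,
\]
where $(e_j)$ is an orthonormal basis of $\alpha$. Every $\phi\in\Delta(K,N)$ is some $\phi_{\ell,\alpha}$, and for fixed $\ell$ distinct $\alpha$ give distinct functions.
\item[(iii)] Let $v\in H$, $\psi\in\alpha$ and $F(x)=\langle\pi_\ell(x)v,\psi\rangle$. Then
\begin{equation}\label{eq:eigen}
L_aF=\Big(\int_Na\,\phi_{\ell,\alpha}\Big)F\qquad(a\in L^1_K),
\end{equation}
and if $F(e)=1$, then $\phi_{\ell,\alpha}(x)=\int_KF(\kappa x)\,d\kappa$.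
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\sigma=\tau\otimes\tilde\pi_\ell$. Realize $\rho=\rho_{\ell,\tau}$ on functions $s:G\to H_\sigma$ with $s(gy)=\sigma(y)^{-1}s(g)$ for $y\in M\ltimes N$, with norm $\int_K\|s(\kappa)\|^2d\kappa$ and action $(\rho(g)s)(g')=s(g^{-1}g')$. Such a function is determined by its restriction to $K$, which is subject only to $s(\kappa\kappa')=\sigma(\kappa')^{-1}s(\kappa)$ for $\kappa'\in M$. It is $K$-fixed if and only if it is constant on $K$, with value $w\in H_\sigma^M$. Hence
\begin{equation}\label{eq:fixed}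
\dim\rho^K=\dim(\tau\otimes H)^M=\dim\operatorname{Hom}_M(\tau^*,H)=\sum_m\dim\operatorname{Hom}_M(\tau^*,\mathcal P_m),
\end{equation}
the last step by Lemma~\ref{lem:fock}. Since $\rho$ is irreducible and $(K,N)$ is a Gelfand pair, this number is at most $1$ for every $\tau$. This proves (i) and the first claim of (ii).

Let $\tau=\alpha^*$ and $w=(\dim\alpha)^{-1/2}\sum_je_j^*\otimes e_j$, the unit $M$-fixed vector. For $x\in N$ we have $x^{-1}\kappa=\kappa\,y^{-1}$ in $G$, where $y\in N$ is the image of $x$ under $\kappa^{-1}$. So $s(x^{-1}\kappa)=(1\otimes\pi_\ell(y))w$, and $\langle\rho(x)s,s\rangle=\int_K\langle(1\otimes\pi_\ell(\kappa x))w,w\rangle\,d\kappa$ after the substitution $\kappa\to\kappa^{-1}$. This is the formula in (ii). Every $\phi$ arises by step (c) and Section~\ref{sec:aligned}. Distinct $\alpha$ are inequivalent by (i), so they give inequivalent $\rho$, hence distinct $\phi_\rho$.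

Let $a\in L^1_K$ and $\pi_\ell(a)=\int a(y)\pi_\ell(y)\,dy$. For $\kappa\in M$, $\tilde\pi_\ell(\kappa)\pi_\ell(a)\tilde\pi_\ell(\kappa)^{-1}=\int a(y)\pi_\ell(\kappa y)\,dy=\pi_\ell(a)$. So $\pi_\ell(a)$ and $\pi_\ell(a)^*$ preserve the isotypic component $\alpha$ and act on it by scalars $c$ and $\bar c$, by Schur's lemma. Taking the trace on $\alpha$ and using the $K$-invariance of $a$, we find $c=\int a\,\phi_{\ell,\alpha}$. Now $L_aF(x)=\langle\pi_\ell(a)\pi_\ell(x)v,\psi\rangle=\langle\pi_\ell(x)v,\bar c\psi\rangle=cF(x)$. If $F(e)=1$, evaluation at $e$ gives $\int aF=\int a\,\phi_{\ell,\alpha}$ for all $a\in L^1_K$. On the left $F$ may be replaced by its $K$-average. Two bounded continuous $K$-invariant functions with the same integrals against $L^1_K$ are equal.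
\end{proof}

Part (iii) is the source of flexibility in the proof: the vector $\psi$ must lie in $\alpha$, but $v\in H$ is arbitrary.

\begin{remark}\label{rem:criterion}
Steps (a)--(c) and formula \eqref{eq:fixed} use only that $N$ is at most two-step. So for such $N$, the pair $(K,N)$ is a Gelfand pair if and only if $\mathcal P(\mathfrak w_\ell)$ is multiplicity-free under $K_\ell$ for every aligned $\ell$. We use this only to recognize the pairs in the examples.
\end{remark}

\section{The three-dimensional Heisenberg group}\label{sec:heisenberg}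

Let $\mathfrak n=\mathbb C\oplus\mathbb R$ with $[(z,t),(z',t')]=(0,\operatorname{Im}\bar zz')$ and inner product $\operatorname{Re}z\bar z'+tt'$, and let $K=U(1)$ act by rotation of $z$. A $K$-orbit in $\mathfrak n^*$ is determined by the numbers $R=|\lambda|_{\mathbb C}|^2\ge0$ and $b=\lambda(0,1)$.

If $b=0$, then $B_\ell=0$, and as in the abelian case $\phi=\omega_\ell\circ\log$ and $\mathbf O_\phi=K\ell$. For $b\ne0$ the aligned point is $\ell_b(z,t)=bt$, with $\mathfrak w=\mathbb C$, $M=K$, and $A$ is multiplication by $ib$, since $\operatorname{Re}(ibz\bar z')=b\operatorname{Im}\bar zz'$. Let $b>0$. Then $J=i$, $q(z)=b|z|^2$, $h(z,z')=bz\bar z'$, and $\mathcal P(\mathfrak w)=\mathbb C[z]$ is the sum of the inequivalent lines $\alpha=\mathbb Cz^m$. For $b<0$ one replaces $z$ by $\bar z$ and $b$ by $|b|$. By Remark~\ref{rem:criterion} this is a Gelfand pair. Write $\phi_{b,m}=\phi_{\ell_b,\mathbb Cz^m}$.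

\emph{The orbit.} The element $e^{i\theta}$ acts on $z^m$ by $e^{-im\theta}$, so $\tau=\alpha^*$ is the character $e^{im\theta}$, and $\nu(Z)=m$ for the generator $Z\in\mathfrak k$ with $Z\cdot z=iz$. By \eqref{eq:coadk},
\[
\big(\operatorname{Ad}^*(\exp z_0)(\nu+\ell_b)\big)(Z)=m-\tfrac12B(z_0,iz_0)=m-\tfrac b2|z_0|^2 .
\]
This vanishes exactly when $|z_0|^2=2m/b$. The restriction to $\mathfrak n$ is $\lambda=\ell_b-\langle Az_0,\cdot\rangle$, so $R=b^2|z_0|^2=2mb$. In the half-plane $\{(R,b):R\ge0\}$ the set $\mathcal A(K,N)$ is thus the union of the rays $R=2m|b|$, $b\ne0$, $m=0,1,2,\dots$, and of the ray $b=0$ on which they accumulate. It is closed. Multiplication of $\lambda$ by $t>0$ sends $(R,b)$ to $(t^2R,tb)$, that is, $m$ to $tm$. So $t\mathcal A\subset\mathcal A$ exactly when $t$ is an integer, and integrality cannot be dropped in Theorem~\ref{thm:strong}(2).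

\emph{The peak.} The function $|z^m|e^{-q(z)/4}=|z|^me^{-b|z|^2/4}$ is maximal on the circle $|z_0|^2=2m/b$, which is the circle just found. Let $m\ge1$, fix $z_0$ on this circle, let $f(z)=e^{q(z_0)/4}(z/z_0)^m$, and put $w=z/z_0$. Since $\frac b2\bar z_0=m/z_0$, we have $\frac12h(z,z_0)=mw$, so in Lemma~\ref{lem:translation}
\[
\Gamma(z)=\big((1+w)e^{-w}\big)^m,\qquad i\lambda(z,t)=ibt-\tfrac b2(\bar z_0z-z_0\bar z)=ibt-m(w-\bar w).
\]
Note that $\Gamma(0)=1$ and $\Gamma'(0)=0$, and $|\Gamma|\le e^{q/4}$ because $z_0$ is a maximum point. The function $F_{b,m}(x)=\mathcal F^{\ell_b}_f(x\exp z_0)$ is, by \eqref{eq:translation},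
\[
F_{b,m}(\exp(z,t))=e^{ibt}e^{-b|z|^2/4}e^{-mw}(1+\bar w)^m .
\]
By Proposition~\ref{prop:spherical}(iii) its average over rotations is $\phi_{b,m}$. Only the terms $w^j\bar w^j$ survive, and $m|w|^2=b|z|^2/2$, so
\[
\phi_{b,m}(\exp(z,t))=e^{ibt}e^{-b|z|^2/4}\sum_{j=0}^m\binom mj\frac{(-1)^j}{j!}\Big(\frac{b|z|^2}2\Big)^j ,
\]
a Gaussian times the Laguerre polynomial of degree $m$. For $m=0$ we have $z_0=0$, $\Gamma=1$ and $F_{b,0}=\phi_{b,0}$.

\emph{Powers.} The pairs $(b,m)$ and $(kb,km)$ have the same $z_0$, and $F_{b,m}^k=F_{kb,km}$. The relation between $\phi$ and $\Theta_k\phi$, which is hidden in the Laguerre polynomials, is the $k$-th power map before averaging.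

\emph{Degeneration.} Let $b_n\to0^+$ and $2m_nb_n\to R$, and take $z_{0,n}\ge0$. Then $\lambda_n(z,t)=b_nt-\sqrt{2m_nb_n}\operatorname{Im}z$ converges to $\lambda_\infty(z,t)=-\sqrt R\operatorname{Im}z$. If $m_n\ge1$ the points $z_{0,n}$ tend to infinity; this is why one recenters at them. The bound $|\Gamma_n(z)|\le e^{b_n|z|^2/4}$ makes $(\Gamma_n)$ a normal family whose limits are bounded, hence equal to $1$ by Liouville's theorem. So $F_{b_n,m_n}(\exp X)\to e^{i\lambda_\infty(X)}$ and $\phi_{b_n,m_n}\to\omega_{\lambda_\infty}\circ\log$, locally uniformly, with no asymptotics of Laguerre polynomials.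

\section{Peak points and peak functions}\label{sec:peak}

In the example each $\alpha$ was a line. In general one must choose a vector in $\alpha$, and since the orbit $\mathcal O_\tau$ is defined by the highest weight of $\tau=\alpha^*$, the vector to choose is a lowest weight vector of $\alpha$.

Let $\ell$ be aligned, $M=K_\ell$, $\mathfrak m=\mathfrak k_\ell$, and let $T\subset M^0$ and $\Sigma^+$ be as in step (d). We recall the standard facts for the compact connected group $M^0$. Weights are characters $\chi$ of $T$, written additively; the differential $d\chi$, extended to $\mathfrak t^{\mathbb C}$, is real on $i\mathfrak t$ and determines $\chi$. We have $\mathfrak m^{\mathbb C}=\mathfrak t^{\mathbb C}\oplus\bigoplus_\gamma\mathfrak m_\gamma$, conjugation exchanges $\mathfrak m_\gamma$ and $\mathfrak m_{-\gamma}$, and the root spaces span $(\mathfrak t^\perp\cap\mathfrak m)^{\mathbb C}$ because the inner product is invariant. A \emph{lowest weight vector} in an $M^0$-module is a nonzero weight vector killed by $\mathfrak m_{-\gamma}$ for all $\gamma\in\Sigma^+$;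 it generates an irreducible submodule. An irreducible module $V$ has a unique line of lowest weight vectors; their weight $\chi$ determines $V$ and has multiplicity one; every other weight of $V$ is $\chi$ plus a nonempty sum of positive roots; and $V^*$ has highest weight $-\chi$. All maximal tori of $M^0$ are conjugate, and the normalizer of $T$ in $M^0$ permutes the positive systems transitively. On $\mathcal P(\mathfrak w)$, an element $Z\in\mathfrak m$ acts by the derivation $(Z\cdot f)(X)=-df_X(Z\cdot X)$, and $\mathfrak m^{\mathbb C}$ acts by the complex linear extension, again by derivations.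

\begin{definition}\label{def:peak}
A \emph{peak datum} for $\phi\in\Delta(K,N)$ is a quadruple $(\ell,\alpha,f,X_0)$, where $\ell$ is aligned, $\alpha\subset\mathcal P(\mathfrak w)$ is an irreducible $M$-submodule with $\phi=\phi_{\ell,\alpha}$, $f\in\alpha$ is a lowest weight vector for $M^0$, the function $|f|e^{-q/4}$ on $\mathfrak w$ is maximal at $X_0$, and $f(X_0)=e^{q(X_0)/4}$. Its \emph{peak point} and \emph{peak function} are
\[
\lambda=\operatorname{Ad}_N^*(\exp X_0)\ell,\qquad F(x)=\mathcal F^\ell_f(x\exp X_0)=\langle\pi_\ell(x)\pi_\ell(\exp X_0)v_0,f\rangle .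
\]
\end{definition}

A nonzero polynomial times $e^{-q/4}$ tends to zero at infinity, so its modulus attains a positive maximum, and $f$ can be scaled as required. Hence for every pair $(\ell,\alpha)$ there is a peak datum $(\ell,\alpha,f,X_0)$. The function $|f(X)|^2e^{-q(X)/2}=|\langle f,\pi_\ell(\exp X)v_0\rangle|^2$ is the Husimi function of $f$: it measures the overlap of $f$ with the coherent state that sits at the point $\operatorname{Ad}_N^*(\exp X)\ell$ of the $N$-orbit.

\begin{proposition}\label{prop:peak}
The peak point $\lambda$ of a peak datum for $\phi$ lies in $\mathbf O_\phi$. Hence $\mathbf O_\phi=K\lambda$.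
\end{proposition}

\begin{proof}
The point $X_0$ is critical for $\log|f|^2-q/2$, so for all $U\in\mathfrak w$
\[
\operatorname{Re}\frac{df_{X_0}(U)}{f(X_0)}=\tfrac12\langle|A|U,X_0\rangle=\operatorname{Re}\tfrac12h(U,X_0).
\]
A complex linear form is determined by its real part, so
\begin{equation}\label{eq:critical}
df_{X_0}(U)=\tfrac12h(U,X_0)f(X_0).
\end{equation}
We apply this with $U=Z\cdot X_0$, $Z\in\mathfrak m$. The operator $Z$ on $\mathfrak w$ is skew and commutes with $|A|$, so $|A|Z$ is skew and $\langle|A|(Z\cdot X_0),X_0\rangle=0$. By \eqref{eq:h} and \eqref{eq:critical},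
\begin{equation}\label{eq:moment}
(Z\cdot f)(X_0)=-i\,\eta(Z)f(X_0),\qquad\eta(Z):=\tfrac12B(X_0,Z\cdot X_0).
\end{equation}
Extend the real form $\eta\in\mathfrak m^*$ complex linearly; then the first equation in \eqref{eq:moment} holds for $Z\in\mathfrak m^{\mathbb C}$. Let $f$ have weight $\chi$ and generate the irreducible $M^0$-module $V\subset\alpha$. Then $V^*$ is a constituent of $\tau=\alpha^*$ with highest weight $\mu=-\chi$. For $Z\in\mathfrak t$ we have $Z\cdot f=-d\mu(Z)f$, so $\eta(Z)=-i\,d\mu(Z)$. For $Z\in\mathfrak m_{-\gamma}$, $\gamma\in\Sigma^+$, we have $Z\cdot f=0$, so $\eta(Z)=0$; and $\eta(\bar Z)=\overline{\eta(Z)}=0$, so $\eta$ also vanishes on $\mathfrak m_\gamma$. Thus $\eta$ is $-i\,d\mu$ extended by zero on $\mathfrak t^\perp\cap\mathfrak m$, and $\eta\in\mathcal O_\tau$.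

Define $\nu'\in\mathfrak k^*$ by $\nu'(Z)=-\ell(Z\cdot X_0)+\frac12B(X_0,Z\cdot X_0)$. By \eqref{eq:coadn} and \eqref{eq:coadk}, $\operatorname{Ad}^*(\exp X_0)(\nu'+\ell)$ vanishes on $\mathfrak k$ and equals $\lambda$ on $\mathfrak n$; it is the point $\lambda\in\mathfrak n^*\subset\mathfrak g^*$. For $Z\in\mathfrak m$ we have $\ell(Z\cdot X_0)=0$, so $\nu'|_{\mathfrak m}=\eta$. Let $\nu$ equal $\eta$ on $\mathfrak m$ and $0$ on $\mathfrak m^\perp$; this $\nu$ is allowed in step (e). By Lemma~\ref{lem:orbit}, $\nu'+\ell\in\operatorname{Ad}^*(N)(\nu+\ell)$. Hence $\lambda\in\mathcal O(\rho_{\ell,\tau})\cap\mathfrak n^*=\mathbf O_\phi$, and $\mathbf O_\phi$ is a single $K$-orbit.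
\end{proof}

The proposition fails for a general vector of $\alpha$, as the following example shows. We return to it in Section~\ref{sec:compact}.

\begin{example}\label{ex:swap}
Let $\mathfrak n=\mathbb C^2\oplus\mathbb R$ with bracket $(0,\operatorname{Im}(\bar z_1z_1'+\bar z_2z_2'))$ and the standard inner product, and let $K\subset U(2)$ be generated by the diagonal torus $T$ and the exchange of $z_1$ and $z_2$. Monomials have distinct weights under $T$, so this is a Gelfand pair by Remark~\ref{rem:criterion}. Let $\ell(z,t)=bt$ with $b>0$, so that $M=K$, $A=ib$, $q=b|z|^2$, and let $\alpha=\mathcal P_1$, which is irreducible under $K$. For the lowest weight vector $z_1$ the maximum points are the $X_0$ with $z_2=0$, $|z_1|^2=2/b$. So $\mathbf O_\phi$ consists of the forms $\ell-\langle ibX,\cdot\rangle$ with $|X|^2=2/b$ and one coordinate of $X$ equal to zero. For the vector $z_1+z_2\in\alpha$ the maximum points have $z_1=z_2\ne0$, by the Cauchy--Schwarz inequality, and the corresponding forms are not in $\mathbf O_\phi$.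
\end{example}

The proof of Proposition~\ref{prop:peak} used only that $X_0$ is critical. Maximality gives a bound on $F$ that involves $\lambda$ alone, and we isolate it.

\begin{definition}\label{def:class}
For $\lambda\in\mathfrak n^*$ let $\mathcal C(\lambda)$ be the set of functions on $N$ of the form
\[
F(\exp X)=e^{i\lambda(X)}e^{-q_\lambda(X)/4}\,\overline{\Gamma(X_{\mathfrak w_\lambda})},
\]
where $\Gamma$ is entire on $(\mathfrak w_\lambda,J_\lambda)$, $|\Gamma|\le e^{q_\lambda/4}$, $\Gamma(0)=1$ and $d\Gamma_0=0$.
\end{definition}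

Every $F\in\mathcal C(\lambda)$ satisfies $|F|\le1=F(e)$. Replacing $\Gamma$ by $\Gamma^k$ we see that $F^k\in\mathcal C(k\lambda)$ for every integer $k\ge1$.

\begin{lemma}\label{lem:peakclass}
Let $\lambda$ and $F$ be the peak point and peak function of a peak datum for $\phi$. Then $F\in\mathcal C(\lambda)$, $L_aF=(\int a\phi)F$ for all $a\in L^1_K$, and $\phi(x)=\int_KF(\kappa x)\,d\kappa$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be as in Lemma~\ref{lem:translation}. Then $\Gamma(0)=e^{-q(X_0)/4}f(X_0)=1$, $\sup|\Gamma|e^{-q/4}=\sup|f|e^{-q/4}=1$, and $d\Gamma_0(U)=e^{-q(X_0)/4}\big(df_{X_0}(U)-\frac12h(U,X_0)f(X_0)\big)=0$ by \eqref{eq:critical}. The data of $\lambda$ and $\ell$ agree by Lemma~\ref{lem:aligned}, so $F\in\mathcal C(\lambda)$. The rest is Proposition~\ref{prop:spherical}(iii) with $v=\pi_\ell(\exp X_0)v_0$ and $\psi=f$.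
\end{proof}

\section{The classes $\mathcal C(\lambda)$: an estimate and a normal family}\label{sec:normal}

The two results of this section are complex analysis; they do not use the Gelfand property.

\begin{lemma}\label{lem:estimate}
Let $F\in\mathcal C(\lambda)$, $X\in\mathfrak n$ and $k\ge1$. Then $|F(\exp X)-e^{i\lambda(X)}|\le2q_\lambda(X)$, and
\begin{equation}\label{eq:estimate}
\Big|\int_KF\big(\kappa\exp\tfrac Xk\big)^kd\kappa-\omega_\lambda(X)\Big|\le\frac2k\int_Kq_\lambda(\kappa X)\,d\kappa\le\frac2k\|A_\lambda\|\,|X|^2 .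
\end{equation}
\end{lemma}

\begin{proof}
Let $q=q_\lambda$, $U=X_{\mathfrak w_\lambda}$ and $r^2=q(U)=q(X)$. If $r\ge1$, the first bound follows from $|F|\le1$. If $r=0$, then $U=0$ and $F(\exp X)=e^{i\lambda(X)}$. Let $0<r<1$ and $U=rU_0$, so $q(U_0)=1$. For $\zeta\in\mathbb C$, acting through $J_\lambda$, write $\Gamma(\zeta U_0)=1+\sum_{m\ge2}c_m\zeta^m$; there is no linear term because $d\Gamma_0=0$. From $|\Gamma(\zeta U_0)|\le e^{|\zeta|^2/4}$ and Cauchy's estimate on the circle $|\zeta|^2=2m$ we get $|c_m|\le(e/2m)^{m/2}$. Therefore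
\[
|F(\exp X)-e^{i\lambda(X)}|\le(1-e^{-r^2/4})+|\Gamma(rU_0)-1|\le r^2\Big(\frac14+\sum_{m\ge2}\Big(\frac e{2m}\Big)^{m/2}\Big).
\]
Now $e/4<0.68$, $(e/6)^{3/2}<0.31$ and $\sum_{m\ge4}(e/2m)^{m/2}\le\sum_{m\ge4}(e/8)^{m/2}<0.28$, so the bracket is less than $2$. Apply the first bound to $F^k\in\mathcal C(k\lambda)$ at the point $\kappa X/k$: the exponential is $e^{i\lambda(\kappa X)}$ and the error is at most $2kq(\kappa X/k)=\frac2kq(\kappa X)$. Integrate over $K$, and use $q(\kappa X)\le\|A_\lambda\||X|^2$.
\end{proof}

We now let $\lambda$ vary. Two difficulties arise. The entire functions $\Gamma_n$ live on different complex vector spaces, so they must be moved to a fixed one before Montel's theorem applies. And the rank of $A_\lambda$ can drop in the limit, so the limit function lives at first on a space larger than $\mathfrak w_{\lambda_\infty}$; Liouville's theorem removes the extra variables, as in Section~\ref{sec:heisenberg}.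

\begin{lemma}\label{lem:normal}
Let $(\lambda_n)$ be bounded in $\mathfrak n^*$ and $F_n\in\mathcal C(\lambda_n)$. Along a subsequence, $\lambda_n\to\lambda_\infty$ and $F_n\to F_\infty$ locally uniformly on $N$, with $F_\infty\in\mathcal C(\lambda_\infty)$.
\end{lemma}

\begin{proof}
Write $A_n,\mathfrak w_n,q_n,\Gamma_n$ for the data of $\lambda_n$ and $F_n$. Let $J_n$ be $J_{\lambda_n}$ extended by zero on $\mathfrak n(\lambda_n)$; then $\|J_n\|\le1$ and $Q_n=-J_n^2$ is the orthogonal projection onto $\mathfrak w_n$. Pass to a subsequence along which $\lambda_n\to\lambda_\infty$, $\dim\mathfrak w_n$ is constant, and $J_n\to J_\infty$. Then $Q_n\to Q_\infty=-J_\infty^2$, which is an orthogonal projection of the same trace; its range $\mathfrak w_\infty$ has the dimension of $\mathfrak w_n$. Let $A_\infty=A_{\lambda_\infty}$ and $q_\infty=q_{\lambda_\infty}$. Then $A_n\to A_\infty$, and $|A_n|\to|A_\infty|$ by continuity of the square root on positive semidefinite operators. The identities $J_n=Q_nJ_n$, $|A_n|=Q_n|A_n|$ and $A_n=J_n|A_n|=|A_n|J_n$ pass to the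 limit. So $J_\infty$ is a complex structure on $\mathfrak w_\infty$; the space $\mathfrak w:=\mathfrak w_{\lambda_\infty}$, which is the range of $|A_\infty|$, lies in $\mathfrak w_\infty$; its orthogonal complement in $\mathfrak w_\infty$ is $\mathfrak w'=\mathfrak w_\infty\cap\ker|A_\infty|$; both $\mathfrak w$ and $\mathfrak w'$ are $J_\infty$-stable, since $J_\infty$ commutes with $|A_\infty|$; and $J_\infty=J_{\lambda_\infty}$ on $\mathfrak w$.

The projection $Q_n:\mathfrak w_\infty\to\mathfrak w_n$ need not be complex linear, so we take its complex linear part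
\[
S_n=\tfrac12(Q_n-J_nJ_\infty):\ \mathfrak w_\infty\to\mathfrak w_n .
\]
On $\mathfrak w_\infty$ we have $J_nS_n=\frac12(J_n+Q_nJ_\infty)=S_nJ_\infty$, so $S_n$ is complex linear. Also $S_n\to\frac12(Q_\infty+Q_\infty)$, the inclusion of $\mathfrak w_\infty$ in $\mathfrak n$. For large $n$, $|S_nU|\ge\frac12|U|$, so $S_n$ is bijective and $\|S_n^{-1}\|\le2$. Then
\[
|S_n^{-1}Q_nX-Q_\infty X|\le2\,|Q_nX-S_nQ_\infty X|\to0
\]
locally uniformly in $X\in\mathfrak n$.

The functions $\tilde\Gamma_n=\Gamma_n\circ S_n$ are entire on $(\mathfrak w_\infty,J_\infty)$, and $|\tilde\Gamma_n(U)|\le e^{q_n(S_nU)/4}\le e^{C|U|^2}$ with $C$ independent of $n$. By Montel's theorem, along a subsequence, $\tilde\Gamma_n\to\tilde\Gamma$ locally uniformly, with $\tilde\Gamma$ entire, $\tilde\Gamma(0)=1$, $d\tilde\Gamma_0=0$ and $|\tilde\Gamma|\le e^{q_\infty/4}$. For $U\in\mathfrak w$ and $U'\in\mathfrak w'$ we have $q_\infty(U+U')=q_\infty(U)$, so $U'\mapsto\tilde\Gamma(U+U')$ is a bounded entire function on $\mathfrak w'$, hence constant. Let $\Gamma=\tilde\Gamma|_{\mathfrak w}$.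 Since $Q_\infty X-X_{\mathfrak w}\in\mathfrak w'$,
\[
\Gamma_n(Q_nX)=\tilde\Gamma_n(S_n^{-1}Q_nX)\to\tilde\Gamma(Q_\infty X)=\Gamma(X_{\mathfrak w})
\]
locally uniformly. As $\lambda_n(X)\to\lambda_\infty(X)$ and $q_n(X)\to q_\infty(X)$ locally uniformly, $F_n$ converges locally uniformly to the element of $\mathcal C(\lambda_\infty)$ defined by $\Gamma$.
\end{proof}

\section{Powers}\label{sec:powers}

Let $\ell$ be aligned. By \eqref{eq:multiples}, the power $F^k$ of a peak function is built from $f^k$ and $k\ell$. For it to be a peak function, $f^k$ must lie in an irreducible $M$-module. If $M$ is connected this holds because $f^k$ is a lowest weight vector. The stabilizer $M$ may be disconnected, and then we need multiplicity one for $M^0$ rather than $M$.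

\begin{lemma}\label{lem:connected}
$\mathcal P(\mathfrak w)$ is multiplicity-free under $M^0$.
\end{lemma}

\begin{proof}
We first bound the multiplicities. Let $V\in\widehat{M^0}$ and write $\operatorname{Ind}_{M^0}^MV=W_1\oplus\dots\oplus W_d$ with $W_j$ irreducible. By Frobenius reciprocity each $W_j$ contains $V$ on restriction to $M^0$, so $\dim W_j\ge\dim V$ and $d\le[M:M^0]$. By Frobenius reciprocity again and Proposition~\ref{prop:spherical}(i),
\[
\dim\operatorname{Hom}_{M^0}(V,\mathcal P(\mathfrak w))=\sum_j\dim\operatorname{Hom}_M(W_j,\mathcal P(\mathfrak w))\le[M:M^0]<\infty .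
\]
Suppose that some $V$ occurs twice. Then there are linearly independent lowest weight vectors $u_1,u_2$ of the same weight $\chi$. Since $\mathfrak m^{\mathbb C}$ acts by derivations, the products $u_1^ju_2^{k-j}$, $0\le j\le k$, are lowest weight vectors of weight $k\chi$. They are linearly independent: a relation among them is a nonzero binary form that vanishes at $(u_1,u_2)$; it factors into linear forms, and since $\mathcal P(\mathfrak w)$ is a domain, some nontrivial combination of $u_1$ and $u_2$ would vanish. So the module of lowest weight $k\chi$ occurs at least $k+1$ times, which contradicts the bound for large $k$.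
\end{proof}

\begin{lemma}\label{lem:alphak}
Let $\alpha\subset\mathcal P(\mathfrak w)$ be an irreducible $M$-submodule, $u\in\alpha$ a lowest weight vector for $M^0$, and $k\ge1$. Then $\alpha_k:=\operatorname{span}(Mu^k)$ is an irreducible $M$-module that does not depend on the choice of $u$.
\end{lemma}

\begin{proof}
Suppose that an $M$-submodule of $\mathcal P(\mathfrak w)$ has the form $\sum_{\kappa\in M}\kappa W$ with $W$ irreducible under $M^0$. Each $\kappa W$ is irreducible under the normal subgroup $M^0$. An irreducible $M^0$-submodule of the sum is isomorphic to some $\kappa W$, hence equal to it by Lemma~\ref{lem:connected}.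

The lowest weight vector $u^k$ generates an irreducible $M^0$-module $W$, and $\alpha_k=\sum_\kappa\kappa W$. A nonzero $M$-submodule of $\alpha_k$ contains some $\kappa W$, hence all of them. So $\alpha_k$ is irreducible. Let $u'\in\alpha$ be another lowest weight vector, and let $V,V'$ be the irreducible $M^0$-modules generated by $u,u'$. Since $\alpha=\sum_\kappa\kappa V$, we have $V'=\kappa V$ for some $\kappa$, which may be changed within $\kappa M^0=M^0\kappa$. Conjugation by $\kappa$ maps $T$ to a maximal torus of $M^0$, so we may assume that $\kappa$ normalizes $T$, and then that it preserves $\Sigma^+$. Now $\kappa u$ is a lowest weight vector of $V'$, so $u'\in\mathbb C\kappa u$, and $u'^k\in\mathbb C\kappa u^k$ generates $\alpha_k$.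
\end{proof}

\begin{proposition}\label{prop:powers}
Let $(\ell,\alpha,f,X_0)$ be a peak datum with peak point $\lambda$ and peak function $F$, and let $k\ge1$. Then $(k\ell,\alpha_k,f^k,X_0)$ is a peak datum for $\phi_{k\ell,\alpha_k}$, with peak point $k\lambda$ and peak function $F^k$. Consequently
\begin{equation}\label{eq:powers}
L_aF^k=\Big(\int a\,\phi_{k\ell,\alpha_k}\Big)F^k\ \ (a\in L^1_K),\qquad\phi_{k\ell,\alpha_k}(x)=\int_KF(\kappa x)^kd\kappa,
\end{equation}
the orbit of $\phi_{k\ell,\alpha_k}$ is $K(k\lambda)$, and $\phi_{k\ell,\alpha_k}(\exp\frac Xk)\to\omega_\lambda(X)$ as $k\to\infty$.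
\end{proposition}

\begin{proof}
The polynomial $f^k$ is a lowest weight vector in the irreducible module $\alpha_k$; the function $|f^k|e^{-kq/4}=(|f|e^{-q/4})^k$ is maximal at $X_0$; and $f^k(X_0)=e^{kq(X_0)/4}$. The peak point is $k\lambda$ by linearity, and the peak function is $F^k$ by \eqref{eq:multiples}. The consequences follow from Lemma~\ref{lem:peakclass}, Proposition~\ref{prop:peak} and \eqref{eq:estimate}.
\end{proof}

A limit of peak functions will produce a vector $f\in\alpha$ that is not known to be a lowest weight vector. The next lemma locates part of $f^k$ all the same.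

\begin{lemma}\label{lem:component}
If $0\ne f\in\alpha$ and $k\ge1$, then $f^k$ is not orthogonal to $\alpha_k$ for the $M$-invariant inner product of $H$.
\end{lemma}

\begin{proof}
Let $\alpha=\bigoplus_jV_j$ be the decomposition under $M^0$, with lowest weights $\chi_j$, which are distinct by Lemma~\ref{lem:connected}; the sum is orthogonal. Write $f=\sum f_j$. Choose $Z_*\in i\mathfrak t$ on which all positive roots are positive and the numbers $d\chi_j(Z_*)$ are distinct; this removes finitely many hyperplanes from an open chamber. The element $Z_*$ acts on $\mathcal P(\mathfrak w)$ as a derivation that is self-adjoint on each $\mathcal P_m$. On $V_j$ its smallest eigenvalue is $d\chi_j(Z_*)$, with the lowest weight line as eigenspace. Among the $j$ with $f_j\ne0$ let $j_0$ minimize $d\chi_j(Z_*)$; let $\chi=\chi_{j_0}$, let $u$ be a lowest weight vector of $V_{j_0}$, and let $c_*=d\chi(Z_*)$.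

For $\kappa\in M^0$ the vector $\kappa^{-1}f$ lies in the sum of the $V_j$ with $f_j\ne0$. On this sum the smallest eigenvalue of $Z_*$ is $c_*$, with eigenspace $\mathbb Cu$. So $\kappa^{-1}f=cu+f'$, where $c=\langle\kappa^{-1}f,u\rangle/\|u\|^2=\langle f_{j_0},\kappa u\rangle/\|u\|^2$ and $f'$ is a sum of eigenvectors with eigenvalues $>c_*$. Eigenvalues of a derivation add under products, so $(\kappa^{-1}f)^k-c^ku^k$ is a sum of eigenvectors with eigenvalues $>kc_*$, and these are orthogonal to $u^k$. Therefore
\[
\langle f^k,\kappa u^k\rangle=\langle(\kappa^{-1}f)^k,u^k\rangle=c^k\|u^k\|^2 .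
\]
The vectors $\kappa u$, $\kappa\in M^0$, span $V_{j_0}$, and $f_{j_0}\ne0$, so $c\ne0$ for some $\kappa$. Finally $\kappa u^k\in\alpha_k$, because $\alpha_k$ may be computed from this $u$ by Lemma~\ref{lem:alphak}.
\end{proof}

\section{Rigidity and compactness}\label{sec:compact}

A limit $F_\infty\in\mathcal C(\lambda_\infty)$ is, by the translation formula, a translate of $\mathcal F^\ell_f$ for an entire function $f$ with $|f|\le e^{q/4}$. This bound does not place $f$ in $H$. For instance, let $\mathfrak w=\mathbb C$ and $q=|z|^2$. The vector $\Pi_mE(1)=z^m/(2^mm!)$ has squared norm $\langle\Pi_mE(1),E(1)\rangle=1/(2^mm!)$, so $\|z^m\|^2=2^mm!$. The function $e^{z^2/4}$ satisfies the bound, while the squared norms $\binom{2j}j4^{-j}\ge\frac1{2j+1}$ of its homogeneous components have infinite sum. The eigenvalue equation repairs this.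

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $\ell$ be aligned and let $f\ne0$ be entire on $(\mathfrak w,J)$ with $\sup|f|e^{-q/4}<\infty$. Suppose that $\Phi\in\Delta(K,N)$ and $L_a\mathcal F^\ell_f=(\int a\Phi)\mathcal F^\ell_f$ for all $a\in L^1_K$. Then $f$ lies in a single irreducible $M$-submodule $\beta\subset\mathcal P(\mathfrak w)$, and $\Phi=\phi_{\ell,\beta}$.
\end{lemma}

\begin{proof}
Let $M$ act on functions on $N$ by $(\kappa F)(x)=F(\kappa^{-1}x)$. Since $M$ preserves $\ell$, $q$, $\mathfrak w$ and $\mathfrak n(\ell)$, \eqref{eq:calF} gives $\kappa\mathcal F^\ell_f=\mathcal F^\ell_{\kappa f}$. For $a\in L^1_K$ the substitution $y\to\kappa y$ gives $L_a(\kappa F)=\kappa(L_aF)$. For $\beta\in\widehat M$ with character $\operatorname{ch}_\beta$ let $P_\beta f=\dim\beta\int_M\overline{\operatorname{ch}_\beta(\kappa)}\,\kappa f\,d\kappa$. As $f\mapsto\mathcal F^\ell_f$ is conjugate linear, $\mathcal F^\ell_{P_\beta f}=\dim\beta\int_M\operatorname{ch}_\beta(\kappa)\,\kappa\mathcal F^\ell_f\,d\kappa$. The integrands are uniformly bounded, so by Fubini's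 theorem $\mathcal F^\ell_{P_\beta f}$ satisfies the same eigenvalue equations as $\mathcal F^\ell_f$.

Expand $f=\sum_mf_m$ with $f_m\in\mathcal P_m$. The series converges locally uniformly, so $P_\beta f=\sum_mP_\beta f_m$. On each $\mathcal P_m$ the operator $P_\beta$ is the isotypic projection. By Proposition~\ref{prop:spherical}(i), either $\beta$ does not occur in $\mathcal P(\mathfrak w)$ and $P_\beta f=0$, or $\beta$ occurs once, in a single $\mathcal P_m$, and $P_\beta f=P_\beta f_m\in\beta\subset H$. If $\psi=P_\beta f\ne0$, then $\mathcal F^\ell_\psi(x)=\langle\pi_\ell(x)v_0,\psi\rangle$ is a nonzero function that also satisfies \eqref{eq:eigen} with $\beta$ in place of $\alpha$. So $\int a\Phi=\int a\,\phi_{\ell,\beta}$ for all $a\in L^1_K$, and $\Phi=\phi_{\ell,\beta}$. Distinct $\beta$ give distinct $\phi_{\ell,\beta}$, so $P_\beta f\ne0$ for at most one $\beta$. Each $f_m$ is the sum of the $P_\beta f_m=P_\beta f$ over the $\beta$ in $\mathcal P_m$, and $f\ne0$. Hence exactly one $P_\beta f$ is nonzero, and $f=P_\beta f\in\beta$.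
\end{proof}

Rigidity for $F_\infty$ alone identifies the limit of the spherical functions, but not the orbit of $\lambda_\infty$. In Example~\ref{ex:swap} the vector $f=z_1+z_2$, recentered at its maximum, gives a function in some $\mathcal C(\lambda)$ that satisfies \eqref{eq:eigen}, yet $\lambda\notin\mathbf O_\phi$. What excludes it is the square: $f^2=(z_1^2+z_2^2)+2z_1z_2$ has components in $\alpha_2=\operatorname{span}(z_1^2,z_2^2)$ and in $\mathbb Cz_1z_2$, so by Lemma~\ref{lem:rigid} it does not satisfy the eigenvalue equations of any spherical function. We therefore pass to the limit in \eqref{eq:powers} for all $k$ at once.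

\begin{proposition}[Compactness]\label{prop:compact}
Let $\phi_n\in\Delta(K,N)$, and suppose that the orbits $\mathbf O_{\phi_n}$ lie in a bounded subset of $\mathfrak n^*$. Then along a subsequence $\phi_n\to\phi$ in $\Delta(K,N)$ and $\mathbf O_{\phi_n}\to\mathbf O_\phi$ in $\mathfrak n^*/K$.
\end{proposition}

\begin{proof}
Choose peak data $(\ell_n,\alpha_n,f_n,X_n)$ for $\phi_n$, with peak points $\lambda_n$ and peak functions $F_n$. By Proposition~\ref{prop:peak}, $\mathbf O_{\phi_n}=K\lambda_n$, so $(\lambda_n)$ is bounded. By Lemmas~\ref{lem:peakclass} and~\ref{lem:normal}, along a subsequence $\lambda_n\to\lambda_\infty$ and $F_n\to F_\infty\in\mathcal C(\lambda_\infty)$ locally uniformly.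

\emph{Step 1: the averages converge.} Fix $k\ge1$. By \eqref{eq:powers} the spherical functions $\phi_n^{[k]}:=\phi_{k\ell_n,(\alpha_n)_k}$ are the $K$-averages of $F_n^k$, so they converge locally uniformly to
\[
\Phi_k(x)=\int_KF_\infty(\kappa x)^kd\kappa .
\]
The function $\Phi_k$ is continuous, $K$-invariant, bounded by $1$, and $\Phi_k(e)=1$. It satisfies \eqref{eq:functional}, because for fixed $x,y$ the points $x(\kappa y)$ range over a compact set. So $\Phi_k\in\Delta(K,N)$. Put $\phi=\Phi_1$; since $(\alpha_n)_1=\alpha_n$, this is the limit of $\phi_n$. As $|F_n|\le1$, dominated convergence in the first equation of \eqref{eq:powers} gives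
\begin{equation}\label{eq:limiteigen}
L_aF_\infty^k=\Big(\int a\,\Phi_k\Big)F_\infty^k\qquad(a\in L^1_K,\ k\ge1).
\end{equation}

\emph{Step 2: identification of $\Phi_k$.} Let $\ell$ be the aligned point in the $N$-orbit of $\lambda_\infty$, with data $M,\mathfrak w,J,q$, and write $\lambda_\infty=\operatorname{Ad}_N^*(\exp X_1)\ell$ with $X_1\in\mathfrak w$. By Lemma~\ref{lem:translation} there is an entire function $f\ne0$ on $(\mathfrak w,J)$ with $|f|\le e^{q/4}$ and $F_\infty(x)=\mathcal F^\ell_f(x\exp X_1)$. By \eqref{eq:multiples}, $F_\infty^k$ is a right translate of $\mathcal F^{k\ell}_{f^k}$, so $\mathcal F^{k\ell}_{f^k}$ satisfies \eqref{eq:limiteigen}. Lemma~\ref{lem:rigid}, applied to $k\ell$, gives an irreducible $M$-submodule $\beta_k\subset\mathcal P(\mathfrak w)$ with $f^k\in\beta_k$ and $\Phi_k=\phi_{k\ell,\beta_k}$. Put $\alpha=\beta_1$, so $f\in\alpha$ and $\phi=\phi_{\ell,\alpha}$. By Lemma~\ref{lem:component}, $\beta_k$ is not orthogonal to $\alpha_k$. Distinct irreducible submodules of $\mathcal P(\mathfrak w)$ are inequivalent, hence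 orthogonal. So $\beta_k=\alpha_k$, and $\Phi_k=\phi_{k\ell,\alpha_k}$ for all $k\ge1$.

\emph{Step 3: two computations of one limit.} Choose a peak datum for $\phi$ with this pair $(\ell,\alpha)$, and let $\lambda$ be its peak point, so $\mathbf O_\phi=K\lambda$. The modules $\alpha_k$ depend only on $\alpha$, so Step 2 and Proposition~\ref{prop:powers} give $\Phi_k(\exp\frac Xk)\to\omega_\lambda(X)$. On the other hand, \eqref{eq:estimate} for $F_\infty\in\mathcal C(\lambda_\infty)$ gives $\Phi_k(\exp\frac Xk)\to\omega_{\lambda_\infty}(X)$. By \eqref{eq:omega}, $K\lambda_\infty=K\lambda=\mathbf O_\phi$. Hence $\mathbf O_{\phi_n}=K\lambda_n\to\mathbf O_\phi$.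
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Proposition~\ref{prop:compact} assumes bounded orbits. For the continuity of $\Psi$ we must show that a convergent sequence of spherical functions has bounded orbits. We rescale an unbounded sequence of orbits to unit size. The multiples $t\lambda$ are not available for this, as Section~\ref{sec:heisenberg} shows, but the dilations of $N$ are.

Let $\mathfrak v=[\mathfrak n,\mathfrak n]^\perp$, and for $t>0$ let $\delta_t(X+Y)=tX+t^2Y$ for $X\in\mathfrak v$, $Y\in[\mathfrak n,\mathfrak n]$. Since $[\mathfrak n,\mathfrak n]$ is central and contains all brackets, $\delta_t$ is an automorphism of $\mathfrak n$, and so of $N$. It commutes with $K$, because $K$ preserves $\mathfrak v$ and $[\mathfrak n,\mathfrak n]$.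

\begin{lemma}\label{lem:dilation}
If $\phi\in\Delta(K,N)$ and $t>0$, then $\phi\circ\delta_t\in\Delta(K,N)$ and $\mathbf O_{\phi\circ\delta_t}=\{\lambda\circ\delta_t:\lambda\in\mathbf O_\phi\}$.
\end{lemma}

\begin{proof}
Let $(\ell,\alpha,f,X_0)$ be a peak datum for $\phi$, with peak point $\lambda$ and peak function $F$, and let $\ell_t=\ell\circ\delta_t$. We have $B_{\ell_t}=t^2B_\ell$, so $\ell_t$ has the same $\mathfrak n(\ell),\mathfrak w,J$, and $q_{\ell_t}=t^2q$. Since $\mathfrak n(\ell)\supset[\mathfrak n,\mathfrak n]$, the space $\mathfrak n(\ell)$ is $\delta_t$-stable and $\mathfrak w\subset\mathfrak v$, so $\delta_t=t$ on $\mathfrak w$. Hence $\ell_t$ is aligned, and $K_{\ell_t}=K_\ell$ because $\delta_t$ commutes with $K$. The polynomial $f_t(X)=f(tX)$ is a multiple of the homogeneous polynomial $f$, the function $|f(tX)|e^{-q(tX)/4}$ is maximal at $X_0/t$, and $f_t(X_0/t)=e^{q_{\ell_t}(X_0/t)/4}$. So $(\ell_t,\alpha,f_t,X_0/t)$ is a peak datum for $\phi_{\ell_t,\alpha}$. Its peak point is $X\mapsto\ell(\delta_tX)-B_\ell(X_0,tX_{\mathfrak w})=\lambda(\delta_tX)$.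 By \eqref{eq:calF}, $\mathcal F^{\ell_t}_{f_t}=\mathcal F^\ell_f\circ\delta_t$, and $\delta_t\exp(X_0/t)=\exp X_0$, so its peak function is $F\circ\delta_t$. By Lemma~\ref{lem:peakclass}, $\phi_{\ell_t,\alpha}=\phi\circ\delta_t$, and by Proposition~\ref{prop:peak} its orbit is $K(\lambda\circ\delta_t)=(K\lambda)\circ\delta_t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{$\Psi^{-1}$ is continuous.} Let $\mathbf O_{\phi_n}\to\mathbf O_\phi$. The norm is a continuous function on $\mathfrak n^*/K$, so the orbits lie in a bounded set. By Proposition~\ref{prop:compact}, every subsequence has a further subsequence with $\phi_n\to\phi'$ and $\mathbf O_{\phi_n}\to\mathbf O_{\phi'}$. Since $\mathfrak n^*/K$ is Hausdorff, $\mathbf O_{\phi'}=\mathbf O_\phi$, and $\phi'=\phi$ because $\Psi$ is injective. Hence $\phi_n\to\phi$.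

\emph{$\Psi$ is continuous.} Let $\phi_n\to\phi$. We claim that the orbits $\mathbf O_{\phi_n}$ lie in a bounded set. Let $\varrho(\lambda)=\big|\lambda|_{\mathfrak v}\big|+\big|\lambda|_{[\mathfrak n,\mathfrak n]}\big|^{1/2}$. This function is continuous and $K$-invariant, its sublevel sets are bounded, and $\varrho(\lambda\circ\delta_t)=t\varrho(\lambda)$. If the claim fails, then along a subsequence $\varrho(\mathbf O_{\phi_n})\to\infty$. Put $t_n=1/\varrho(\mathbf O_{\phi_n})\to0$. By Lemma~\ref{lem:dilation} the orbits of the spherical functions $\phi_n\circ\delta_{t_n}$ have $\varrho=1$. By Proposition~\ref{prop:compact}, along a subsequence $\phi_n\circ\delta_{t_n}\to\phi'$ with $\varrho(\mathbf O_{\phi'})=1$. For fixed $x$ we have $\delta_{t_n}x\to e$, and $\phi_n\to\phi$ uniformly near $e$, so $\phi'(x)=\lim\phi_n(\delta_{t_n}x)=\phi(e)=1$. But $(0,\mathbb C,1,0)$ is a peak datum with peak function $1$ and peak point $0$, so the constant function $1$ has orbit $\{0\}$, on which $\varrho=0$. This contradiction proves the claim. Now Proposition~\ref{prop:compact}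 shows that every subsequence has a further subsequence with $\phi_n\to\phi'$ and $\mathbf O_{\phi_n}\to\mathbf O_{\phi'}$, and $\phi'=\phi$. Hence $\mathbf O_{\phi_n}\to\mathbf O_\phi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) If $\mathbf O_{\phi_n}\to\mathbf O$ in $\mathfrak n^*/K$, Proposition~\ref{prop:compact} gives a subsequence with $\mathbf O_{\phi_n}\to\mathbf O_{\phi'}$, so $\mathbf O=\mathbf O_{\phi'}\in\mathcal A(K,N)$. Thus $\mathcal A(K,N)$ is closed. If $C\subset\mathfrak n^*/K$ is compact, every sequence in $\Psi^{-1}(C)$ has, by the same proposition, a subsequence that converges to some $\phi'$ with $\mathbf O_{\phi'}\in C$. So $\Psi^{-1}(C)$ is compact and $\Psi$ is proper. With Theorem~\ref{thm:main}, $\Psi$ is a proper closed embedding.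

It remains to see that $p=(p_1,\dots,p_r):\mathfrak n^*/K\to\mathbb R^r$ is a closed embedding. It is continuous. It is injective: two distinct orbits are disjoint compact sets, so by the Weierstrass approximation theorem some polynomial is less than $\frac12$ on one and greater than $\frac12$ on the other, and its $K$-average is an invariant polynomial with the same property. It is proper: $|\lambda|^2$ is a polynomial in the $p_j$, so preimages of compact sets are closed and bounded. A proper continuous injection between metric spaces is closed, hence a homeomorphism onto a closed subset. The composition $p\circ\Psi$ of two closed embeddings is a closed embedding.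

(2) Let $\phi=\phi_{\ell,\alpha}$ have peak point $\lambda$. By Propositions~\ref{prop:peak} and~\ref{prop:powers}, $k\mathbf O_\phi=K(k\lambda)$ is the orbit of $\phi_{k\ell,\alpha_k}$. So $k\cdot\mathcal A(K,N)\subset\mathcal A(K,N)$ and $\Theta_k\phi=\phi_{k\ell,\alpha_k}$. Multiplication by $k$ is continuous on $\mathfrak n^*/K$, so $\Theta_k$ is continuous by Theorem~\ref{thm:main}.

(3) Since $A_{\kappa\lambda}=\kappa A_\lambda\kappa^{-1}$, the quantities $\omega_\lambda(X)$, $\int_Kq_\lambda(\kappa X)\,d\kappa$ and $\|A_\lambda\|$ depend only on $K\lambda=\mathbf O_\phi$. So we may take $\lambda$ to be the peak point of a peak datum for $\phi$, with peak function $F\in\mathcal C(\lambda)$. By (2) and \eqref{eq:powers}, the $K$-average of $F^k$ is $\Theta_k\phi$, and $\Theta_1\phi=\phi$. Both assertions are now \eqref{eq:estimate}, for $k=1$ and for general $k$.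
\end{proof}

\begin{thebibliography}{1}

\bibitem{SBSF1}
\emph{Spaces of Bounded Spherical Functions for Irreducible Nilpotent Gelfand Pairs: Part I},
\texttt{https://jolt.centre-mersenne.org/item/10.5802/jolt.1139.pdf},
doi:10.5802/jolt.1139.

\end{thebibliography}
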